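# The rearrangement number equals $\operatorname{non}(\text{meagre})$

## Theorem 1: $\mathfrak{rr}=\operatorname{non}(\text{meagre})$, hence $\mathfrak{ß}\le\mathfrak{rr}$

**Theorem 1 (ZFC).** $\mathfrak{rr}=\operatorname{non}(\text{meagre})$. Consequently $\mathfrak{ß}\le\mathfrak{rr}$, so no model of ZFC satisfies $\mathfrak{ß}>\mathfrak{rr}$.

Let us unpack this. A series $\sum_n a_n$ of real numbers is *conditionally convergent* if it converges but $\sum_n|a_n|=\infty$. Its positive terms then have infinite total, and so do its negative terms. By Riemann's theorem such a series can be rearranged so that it diverges or changes its sum. How many permutations do we need so that every conditionally convergent series is disturbed by one of them?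

**Definition (rearrangement number).** $\mathfrak{rr}$ is the least cardinality of a family $C$ of permutations of $\omega$ such that for every conditionally convergent $\sum_n a_n$ there is $p\in C$ for which $\sum_n a_{p(n)}$ does not converge to the same limit as $\sum_n a_n$ (it diverges or converges to a different sum).

**Definition (subseries number).** $\mathfrak{ß}$ is the least cardinality of a family $S\subseteq[\omega]^\omega$ of infinite subsets of $\omega$ such that for every conditionally convergent $\sum_n a_n$ there is $A\in S$ for which $\sum_{n\in A}a_n$ diverges.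

**Definition.** $\operatorname{non}(\text{meagre})$ is the least cardinality of a non-meagre set of reals.

Say that $p$ *preserves* $\sum a_n$ if $\sum_n a_{p(n)}$ converges to $\sum_n a_n$. For an example of non-preservation take $a_n=(-1)^n/(n+1)$, with sum $\log 2$, and the permutation that lists two positive terms, then one negative term:
$$p(3n)=4n,\qquad p(3n+1)=4n+2,\qquad p(3n+2)=2n+1 .$$
With $H_n=1+\frac12+\dots+\frac1n$, the first $3n$ terms of the rearranged series add up to $H_{4n}-\tfrac12H_{2n}-\tfrac12H_n\to\log4-\tfrac12\log2=\tfrac32\log2$. So $p$ does not preserve this series.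

The question comes from "Rearrangement and Subseries Numbers", which records the bounds $\aleph_1\le\mathfrak{rr},\mathfrak{ß}\le\operatorname{non}(\text{meagre})$ and says: "we do not know that $\mathfrak{ß}>\mathfrak{rr}$ is consistent." Theorem 1 answers it without any forcing. Both numbers lie below $\operatorname{non}(\text{meagre})$, and $\mathfrak{rr}$ is equal to it. The same construction gives more. Let $\mathfrak b$ be the bounding number, recalled below.

**Theorem 2 (ZFC).** $\mathfrak{rr}=\operatorname{non}(\text{meagre})=\max\{\mathfrak b,\mathfrak{ß}\}$. Hence $\mathfrak{ß}=\mathfrak{rr}$ if and only if $\mathfrak b\le\mathfrak{ß}$; and if $\mathfrak{ß}<\mathfrak{rr}$, then $\mathfrak{ß}<\mathfrak b=\mathfrak{rr}=\operatorname{non}(\text{meagre})$.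

A dual version, Theorem 3, is stated and proved in the last section.

## Baire category, $\mathfrak b$, $\mathfrak d$, and infinitely often equal functions

We write $\forall^\infty$ and $\exists^\infty$ for "for all but finitely many" and "for infinitely many". For $f,g\in\omega^\omega$, $f\le^*g$ means $\forall^\infty k\ f(k)\le g(k)$.

- $\mathfrak b$ is the least size of an *unbounded* family: a family $\mathcal B\subseteq\omega^\omega$ such that for every $g\in\omega^\omega$ some $c\in\mathcal B$ has $c(k)>g(k)$ for infinitely many $k$. Thus any fewer than $\mathfrak b$ functions have a common $\le^*$-bound. Finite families are bounded, so $\mathfrak b$ is infinite.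
- $\mathfrak d$ is the least size of a *dominating* family: every $f\in\omega^\omega$ satisfies $f\le^*g$ for some $g$ in the family.
- $\operatorname{cov}(\text{meagre})$ is the least number of meagre sets that cover the reals. Equivalently, any fewer than $\operatorname{cov}(\text{meagre})$ comeagre sets have a common point.

**Fact A (textbook).** $\operatorname{non}(\text{meagre})$ and $\operatorname{cov}(\text{meagre})$ have the same value in every nonempty Polish space without isolated points.

We use Fact A for the space $\operatorname{Sym}(\omega)$ of permutations, a $G_\delta$ subset of $\omega^\omega$ whose basic open sets are given by finite partial injections, and for $[\omega]^\omega$, a $G_\delta$ subset of $2^\omega$.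

**Fact B** (Bartoszyński; see Bartoszyński–Judah, *Set Theory: On the Structure of the Real Line*, Thms 2.4.1 and 2.4.7).

- $\operatorname{non}(\text{meagre})$ is the least size of $F\subseteq\omega^\omega$ such that $\forall g\in\omega^\omega\ \exists f\in F\ \exists^\infty n\ f(n)=g(n)$.
- $\operatorname{cov}(\text{meagre})$ is the least size of $G\subseteq\omega^\omega$ such that $\forall f\in\omega^\omega\ \exists g\in G\ \forall^\infty n\ f(n)\ne g(n)$.

We use the first part in this form: given fewer than $\operatorname{non}(\text{meagre})$ functions, some single $e\in\omega^\omega$ is eventually different from each of them. Note that no bound on the size of $e$ is promised. This will matter.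

## A generic permutation makes a given series diverge

This section gives the upper bounds $\mathfrak{rr},\mathfrak{ß}\le\operatorname{non}(\text{meagre})$.

**Lemma 1.** Let $\sum a_n$ be conditionally convergent. (a) The set of permutations $p$ for which $\sum_n a_{p(n)}$ diverges is comeagre in $\operatorname{Sym}(\omega)$. (b) The set of $A\in[\omega]^\omega$ for which $\sum_{n\in A}a_n$ diverges is comeagre in $[\omega]^\omega$.

*Proof.* (a) For $N\in\omega$ let $U_N$ be the set of permutations $p$ having a segment $[m',m)$ with $m'\ge N$ and $|\sum_{m'\le n<m}a_{p(n)}|\ge1$. Membership is decided by finitely many values of $p$, so $U_N$ is open. To see that it is dense, let $s$ be a finite partial injection. Fill in unused values to extend $s$ to an injection with domain an initial segment $[0,m')$, $m'\ge N$. The positive terms have infinite total, so finitely many unused indices $n$ with $a_n>0$ have total at least $1$; append them as the values at $m',\dots,m-1$. Every permutation extending the result lies in $U_N$. If $p\in\bigcap_NU_N$, the partial sums of $\sum a_{p(n)}$ are not Cauchy.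

(b) Let $V_N$ be the set of $A$ for which there are $N\le l<l'$ with $|\sum_{n\in A\cap[l,l')}a_n|\ge1$. This is open. Given a finite condition, extend it so that it decides membership exactly below some $l\ge N$. Then choose finitely many $n\ge l$ with $a_n>0$ and total at least $1$, let $l'$ exceed them all, and decide that $A\cap[l,l')$ consists of exactly these $n$. So $V_N$ is dense, and for $A\in\bigcap_NV_N$ the subseries diverges. $\square$

A non-meagre set meets every comeagre set. So by Fact A a non-meagre set of $\operatorname{non}(\text{meagre})$ permutations is a witness for $\mathfrak{rr}$, and likewise for $\mathfrak{ß}$: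
$$\mathfrak{rr}\le\operatorname{non}(\text{meagre}),\qquad \mathfrak{ß}\le\operatorname{non}(\text{meagre}).\tag{1}$$
What remains for Theorem 1 is: *given fewer than $\operatorname{non}(\text{meagre})$ permutations, build one conditionally convergent series that all of them preserve.*

## Sparse series are preserved by fewer than $\mathfrak b$ permutations

Start with one permutation $p$. The sensible thing is to put the nonzero terms so far apart that $p$ cannot change their order. For the permutation $p$ of the example above, put the term $(-1)^n/(n+1)$ at place $x_n=2^n-1$ and $0$ elsewhere. Since $p^{-1}(2i+1)=3i+2$, we get $p^{-1}(x_0)=0$ and $p^{-1}(x_n)=3\cdot2^{n-1}-1$ for $n\ge1$. These positions increase, so the nonzero terms keep their order and the sum stays $\log2$. The same values, spread out, are now safe from $p$.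

How far apart is enough in general? For a permutation $p$ put
$$\varphi_p(j)=\max\bigl\{i:\ p^{-1}(i)\le\max_{i'\le j}p^{-1}(i')\bigr\}.\tag{2}$$
This is the largest index that $p$ has listed by the time it has listed all of $0,\dots,j$. Any index beyond $\varphi_p(j)$ is listed after all of $0,\dots,j$.

**Lemma 2.** (a) $\mathfrak b\le\mathfrak{rr}$. (b) There is a family of at most $\mathfrak d$ conditionally convergent series such that every permutation preserves some member.

*Proof.* For $\varphi\in\omega^\omega$ let $x_0=0$, $x_{n+1}=\max\{x_n,\varphi(x_n)\}+1$, and let $a^\varphi_{x_n}=(-1)^n/(n+1)$, with all other terms $0$. This is a conditionally convergent series.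

Suppose $\varphi_p\le^*\varphi$. Since $x_n\to\infty$, there is $n_0$ such that for all $n\ge n_0$ we have $x_{n+1}>\varphi(x_n)\ge\varphi_p(x_n)$. By (2), $p^{-1}(x_{n+1})>\max_{i'\le x_n}p^{-1}(i')$, so $x_{n+1}$ is listed after all of $x_0,\dots,x_n$. Hence once $m$ exceeds $p^{-1}(x_i)$ for all $i\le n_0$, the partial sum $\sum_{n<m}a^\varphi_{p(n)}$ equals $\sum_{i<t}(-1)^i/(i+1)$ for some $t=t(m)$, and $t(m)\to\infty$. So $p$ preserves $a^\varphi$.

For (a): given fewer than $\mathfrak b$ permutations, take $\varphi$ with $\varphi_p\le^*\varphi$ for all of them. The series $a^\varphi$ is preserved by all, so they do not witness $\mathfrak{rr}$. For (b): let $\varphi$ range over a dominating family of size $\mathfrak d$. $\square$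

**Where this stops.** The argument keeps the order of the nonzero terms, and against $\mathfrak b$ permutations this cannot be done. Take an unbounded family $\mathcal B$ of size $\mathfrak b$. Replacing each $c$ by $j\mapsto\max_{i\le j}c(i)$, we may assume that its members are nondecreasing. For $c\in\mathcal B$ let $y_0=0$, $y_{n+1}=y_n+c(y_n)+1$, and let $p_c$ reverse each interval $[y_n,y_{n+1})$. *Claim: for every infinite $X\subseteq\omega$ some $p_c$ reverses the order of infinitely many pairs of consecutive elements of $X$.* Let $g(j)$ be the third smallest element of $X\cap[j,\infty)$, and choose $c\in\mathcal B$ with $c(j)>g(j)$ for infinitely many $j$. Suppose that for all $n\ge n_0$ the interval $[y_n,y_{n+1})$ contained at most one element of $X$. For $j\in[y_n,y_{n+1})$ with $n\ge n_0$, the set $X\cap[j,y_{n+2})$ would then have at most two elements, so $g(j)\ge y_{n+2}>c(y_{n+1})\ge c(j)$. This contradicts the choice of $c$. So infinitely many of the intervals contain two consecutive elements of $X$, and $p_c$ reverses them.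

So when $\mathfrak b<\operatorname{non}(\text{meagre})$ we need a series that *tolerates* having its order scrambled. Scrambling the order need not change the sum, and the next construction exploits that.

## Zero-sum blocks and Bessel's inequality

For a function $u$ and a finite set $E$, write $u(E)=\sum_{x\in E}u(x)$. Cut $\omega$ into consecutive finite intervals $J_k$ and look for a series $a$ with $a(J_k)=0$ and $\sum_{x\in J_k}|a_x|=1$ on infinitely many blocks, and $a=0$ on the others. For every $m$,
$$\sum_{n<m}a_{p(n)}=\sum_k a\bigl(J_k\cap p[\{0,\dots,m-1\}]\bigr).\tag{3}$$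
Each fixed block contributes $0$ once $p$ has listed it completely. So it is enough that block $k$ never contributes more than $2^{-k}$ on the way.

No single function $u$ on a block survives all orderings: if $\sum|u|=1$ and $u(J)=0$, list the positive values first and the partial sum reaches $\frac12$. But suppose we keep many *candidates* $u_i$ on the same block. An ordering that is bad for one of them should be harmless for most others. Here is the smallest case, $J=\{1,2,3,4\}$:
$$u_0=\tfrac14(1,1,-1,-1),\qquad u_1=\tfrac14(1,-1,1,-1).$$
We have $|u_i(E)|>\frac14$ only if $E$ is exactly the positive set or the negative set of $u_i$, and these have size $2$. Along an ordering, only one set of size $2$ appears as an initial segment, and the four sets $\{1,2\},\{3,4\},\{1,3\},\{2,4\}$ are different. So every ordering is bad for at most one of $u_0,u_1$. The general principle is orthogonality.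

Put $h(k)=8^{k+1}$.

**Lemma 3 (finite lemma).** Let $k\ge0$ and $C\ge1$. There are $N$ and functions $u_0,\dots,u_{C-1}:J\to\mathbb R$ on $J=\{1,\dots,N\}$ with $\sum_{x\in J}|u_i(x)|=1$ and $u_i(J)=0$ for all $i<C$, such that:

1. $|u_i(\{1,\dots,j\})|\le2^{-k}$ for all $i<C$, $j\le N$;
2. for every chain $\emptyset=E_0\subset E_1\subset\dots\subset E_l\subseteq J$ with $|E_j|=j$, at most $h(k)$ indices $i<C$ satisfy $\exists j\le l\ |u_i(E_j)|>2^{-k}$.

The point is that $h(k)$ does not depend on $C$: we may have as many candidates as we like, and one ordering still spoils at most $h(k)$ of them.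

*Proof.* **Step 1: orthogonal candidates.** We write down more functions than we need. Let $D=C+h(k)$, so $D\ge k+1$, and $N=2^D$. Identify $J$ with $\{-1,1\}^D$ by some bijection, let $r_i$ ($i<D$) be the coordinate functions, and put $u_i=r_i/N$. Then $\sum_J|u_i|=1$, and $u_i(J)=0$ because each coordinate is $+1$ on half of the points. For $i\ne i'$ the product $r_ir_{i'}$ is also $+1$ on half of the points, so $\sum_J r_ir_{i'}=0$, while $\sum_Jr_i^2=N$. Hence the vectors $\sqrt N\,u_i$ are orthonormal in $\mathbb R^J$.

**Step 2: one set is bad for few candidates.** For $E\subseteq J$, apply Bessel's inequality to the indicator $1_E$, using $\langle1_E,\sqrt N\,u_i\rangle=\sqrt N\,u_i(E)$ and $\|1_E\|^2=|E|$: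
$$\sum_{i<D}u_i(E)^2\le\frac{|E|}N\le1.\tag{4}$$
So at most $4^{k+1}$ indices $i<D$ satisfy $|u_i(E)|>2^{-(k+1)}$.

**Step 3: a whole chain is bad for few candidates.** A chain may have $N$ members, too many for applying Step 2 to each, so we inspect it only at a few checkpoints. Let $m=2^{k+1}$; it divides $N$ since $D\ge k+1$. Given $j\le l$, let $j'$ be the largest multiple of $N/m$ with $j'\le j$. All values of $u_i$ are $\pm1/N$, so
$$|u_i(E_j)-u_i(E_{j'})|=|u_i(E_j\setminus E_{j'})|\le\frac{j-j'}N<\frac1m=2^{-(k+1)}.$$
Hence $|u_i(E_j)|>2^{-k}$ implies $|u_i(E_{j'})|>2^{-(k+1)}$, and in particular $j'\ne0$ because $u_i(E_0)=0$. There are at most $m$ possible checkpoints $j'\in\{qN/m:1\le q\le m\}$, and each is bad for at most $4^{k+1}$ indices by Step 2. So at most $2^{k+1}\cdot4^{k+1}=8^{k+1}=h(k)$ indices $i<D$ are bad somewhere along the chain. This is (2) for all $D$ functions.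

**Step 4: the natural order.** To get (1), apply Step 3 to the chain $E_j=\{1,\dots,j\}$, $j\le N$. At most $h(k)$ of the $D=C+h(k)$ functions violate (1). Discard them, keep $C$ of the others, and renumber. Property (2) passes to the smaller collection. $\square$

## The block series $a^{g,c}$ and the spoiled candidates $S_{p,c}$, $S_{A,c}$

Now we place these blocks one after the other. The function $c$ says how many candidates each block offers, and the function $g$ says which candidate we take.

For each $k\ge 0$ and $C\ge 1$ fix one outcome of Lemma 3. For each $c:\omega\to\omega\setminus\{0\}$ partition $\omega$ into consecutive intervals $J^c_k$ whose lengths are the number $N$ of Lemma 3 for $k$ and $C=c(k)$, and let $u^{c,k}_i:J^c_k\to\mathbb R$ ($i<c(k)$) be order-isomorphic copies of the functions there.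

**Definition (block series).** Let $g\in\omega^\omega$, $c:\omega\to\omega\setminus\{0\}$, and suppose $K=\{k:g(k)<c(k)\}$ is infinite. Then $a^{g,c}$ is the series that equals $u^{c,k}_{g(k)}$ on $J^c_k$ for $k\in K$ and $0$ on $J^c_k$ for $k\notin K$.

It is conditionally convergent with sum $0$. Indeed, finished blocks contribute $0$, and by Lemma 3(1) an unfinished block $k$ contributes at most $2^{-k}$ in absolute value; so the partial sums tend to $0$. And $\sum_n|a^{g,c}_n|=|K|=\infty$.

**Definition (slalom).** A *slalom* is a sequence $S=(S(k))_{k\in\omega}$ of sets $S(k)\subseteq\omega$ with $|S(k)|\le h(k)$. A function $g\in\omega^\omega$ *evades* $S$ if $\forall^\infty k\ g(k)\notin S(k)$.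

For example, $S(k)=\{0,\dots,h(k)-1\}$ is a slalom, and $g$ evades it if and only if $g(k)\ge h(k)$ for all but finitely many $k$.

For a permutation $p$, order $J^c_k$ by $x\prec y\iff p^{-1}(x)<p^{-1}(y)$, the order in which $p$ lists the block, and let
$$S_{p,c}(k)=\bigl\{i<c(k):|u^{c,k}_i(E)|>2^{-k}\text{ for some }\prec\text{-initial segment }E\text{ of }J^c_k\bigr\}.$$
For $A\in[\omega]^\omega$ let
$$S_{A,c}(k)=\bigl\{i<c(k):|u^{c,k}_i(A\cap J^c_k\cap[0,x])|>2^{-k}\text{ for some }x\bigr\}.$$
The $\prec$-initial segments of $J^c_k$ form a chain with sizes $0,1,2,\dots$. So do the different sets among $\emptyset$ and the sets $A\cap J^c_k\cap[0,x]$. By Lemma 3(2), both $S_{p,c}$ and $S_{A,c}$ are slaloms.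

**Lemma 4.** Let $g,c$ be as above, with $K$ infinite. (a) If $g$ evades $S_{p,c}$, then $p$ preserves $a^{g,c}$: $\sum_na^{g,c}_{p(n)}=0=\sum_na^{g,c}_n$. (b) If $g$ evades $S_{A,c}$, then $\sum_{n\in A}a^{g,c}_n$ converges.

*Proof.* Write $a=a^{g,c}$, $J_k=J^c_k$, and let $k_0$ be such that $g(k)$ lies outside the relevant slalom for all $k\ge k_0$.

(a) Use (3). The set $J_k\cap p[\{0,\dots,m-1\}]=\{x\in J_k:p^{-1}(x)<m\}$ is a $\prec$-initial segment of $J_k$. So for $k\ge k_0$ the $k$-th summand in (3) is at most $2^{-k}$ in absolute value: if $k\in K$ because $g(k)<c(k)$ and $g(k)\notin S_{p,c}(k)$, and if $k\notin K$ because it is $0$. Given $\varepsilon>0$, choose $k_1\ge k_0$ with $\sum_{k\ge k_1}2^{-k}<\varepsilon$. If $m$ is so large that $p[\{0,\dots,m-1\}]\supseteq\bigcup_{k<k_1}J_k$, then the summands with $k<k_1$ equal $a(J_k)=0$, and the whole sum is less than $\varepsilon$ in absolute value.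

(b) Let $T(m)=\sum_{n\in A,\,n<m}a_n$. As in (a), for $k\ge k_0$ and every $x$ we have $|a(A\cap J_k\cap[0,x])|\le2^{-k}$. Let $m<m'$ with $m\in J_k$, $m'\in J_{k'}$, $k_0\le k\le k'$. If $k=k'$, then $T(m')-T(m)$ is a difference of two such sums (possibly empty) in block $k$, so it is at most $2\cdot2^{-k}$ in absolute value. If $k<k'$, then
$$T(m')-T(m)=\bigl[a(A\cap J_k)-a(A\cap J_k\cap[0,m))\bigr]+\sum_{k<l<k'}a(A\cap J_l)+a(A\cap J_{k'}\cap[0,m')),$$
which is at most $2\cdot2^{-k}+\sum_{l>k}2^{-l}=3\cdot2^{-k}$ in absolute value. So the partial sums along $A$ are Cauchy. $\square$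

**Countably many permutations, by pigeonhole.** Given $p_0,p_1,\dots$, let $c(k)=(k+1)h(k)+1$. The sets $S_{p_0,c}(k),\dots,S_{p_k,c}(k)$ have at most $(k+1)h(k)<c(k)$ elements in total, so choose $g(k)<c(k)$ outside all of them. Then $g$ evades every $S_{p_i,c}$, $K=\omega$, and all $p_i$ preserve $a^{g,c}$. Sets $A_0,A_1,\dots$ are handled in the same way, so this gives $\mathfrak{rr},\mathfrak{ß}\ge\aleph_1$. For uncountable families the pigeonhole has to be replaced.

## Evading fewer than $\operatorname{non}(\text{meagre})$ slaloms

The replacement comes from Fact B. Fact B avoids one value at each place, while a slalom forbids $h(k)$ values at once. So we let one value $g(k)$ code $h(k)$ values of another function.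

**Lemma 5.** (a) If $\mathcal S$ is a family of fewer than $\operatorname{non}(\text{meagre})$ slaloms, some $g\in\omega^\omega$ evades all $S\in\mathcal S$. (b) There is $G\subseteq\omega^\omega$ with $|G|=\operatorname{cov}(\text{meagre})$ such that every slalom is evaded by some $g\in G$.

*Proof.* **Step 1: coding.** Partition $\omega$ into consecutive intervals $B_k$ with $|B_k|=h(k)$ and fix bijections $\pi_k:\omega\to\omega^{B_k}$. For $e\in\omega^\omega$ put $g_e(k)=\pi_k^{-1}(e{\restriction}B_k)$.

**Step 2: one function per slalom.** For a slalom $S$, since $|S(k)|\le h(k)=|B_k|$, we can fix $w^S_i\in\omega$ ($i\in B_k$) with $S(k)\subseteq\{w^S_i:i\in B_k\}$. Diagonalize: put $f_S(i)=\pi_k(w^S_i)(i)$ for $i\in B_k$.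

**Step 3: eventually different implies evading.** If $g_e(k)\in S(k)$, then $g_e(k)=w^S_i$ for some $i\in B_k$, so $e(i)=\pi_k(g_e(k))(i)=\pi_k(w^S_i)(i)=f_S(i)$. Thus each $k$ with $g_e(k)\in S(k)$ gives an $i\in B_k$ with $e(i)=f_S(i)$, and the $B_k$ are disjoint. So if $\forall^\infty i\ e(i)\ne f_S(i)$, then $g_e$ evades $S$.

**Step 4: conclusion.** For (a), there are fewer than $\operatorname{non}(\text{meagre})$ functions $f_S$, so by Fact B some $e$ is eventually different from all of them; take $g=g_e$. For (b), let $G_0$ be as in the second part of Fact B, of size $\operatorname{cov}(\text{meagre})$. For each $S$ some $e\in G_0$ is eventually different from $f_S$, so $\{g_e:e\in G_0\}$ is as required, after enlarging it to size $\operatorname{cov}(\text{meagre})$ if necessary. $\square$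

## Why a single layout $c$ is not enough

It is tempting to fix one $c$, take $g$ evading all $S_{p,c}$ by Lemma 5(a), and be done. This breaks at one exact point: Lemma 5 gives no upper bound on $g$. Since $S_{p,c}(k)\subseteq\{0,\dots,c(k)-1\}$, every $g$ with $g(k)\ge c(k)$ for all $k$ evades all the slaloms $S_{p,c}$, but vacuously: then $K=\emptyset$ and there is no series.

Could we offer infinitely many candidates on each finite block, so that every $g$ is allowed? No. Let $u_0,u_1,\dots$ be functions on a finite $J$ with $\sum|u_i|=1$ and $u_i(J)=0$. By compactness a subsequence converges to some $u$ with $\sum|u|=1$ and $u(J)=0$. Let $E=\{x:u(x)>0\}$, so $u(E)=\frac12$. Infinitely many $i$ have $u_i(E)>\frac14$, so a chain through $E$ spoils infinitely many candidates whenever $k\ge2$. The number of candidates must be finite, and the layout must be chosen with a bound $c$ in mind.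

So we face a circle: the slaloms depend on $c$, then $g$ depends on the slaloms, but we want $c$ above $g$. Two observations break it. First, $c$ need exceed $g$ only at *infinitely many* $k$, since $a^{g,c}$ uses only the blocks in $K$. Second, an unbounded family contains such a $c$ for every $g$, and it may have only $\mathfrak b$ members. So let $g$ evade the slaloms of *all* $c$ in an unbounded family at once, and choose $c$ afterwards.

## Proof of Theorem 1

By (1) only $\operatorname{non}(\text{meagre})\le\mathfrak{rr}$ remains. Let $P$ be a set of fewer than $\operatorname{non}(\text{meagre})$ permutations. We find a conditionally convergent series that every $p\in P$ preserves; then $P$ does not witness $\mathfrak{rr}$.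

**Step 1: small families.** This step removes the case where an unbounded family is larger than $P$. If $|P|<\mathfrak b$, then by Lemma 2(a) $|P|<\mathfrak{rr}$, so such a series exists. From now on $\mathfrak b\le|P|<\operatorname{non}(\text{meagre})$.

**Step 2: one $g$ for all layouts.** Here we choose $g$ before $c$. Let $\mathcal B$ be an unbounded family of size $\mathfrak b$ whose members take only values $\ge1$ (replace each $c$ by $c+1$). The family
$$\{S_{p,c}:p\in P,\ c\in\mathcal B\}$$
has size at most $|P|\cdot\mathfrak b=|P|<\operatorname{non}(\text{meagre})$, since $\mathfrak b$ is infinite and $\mathfrak b\le|P|$. By Lemma 5(a), some $g\in\omega^\omega$ evades all these slaloms.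

**Step 3: choosing the layout.** Now we make the evasion meaningful. Since $\mathcal B$ is unbounded, there is $c\in\mathcal B$ for which $K=\{k:g(k)<c(k)\}$ is infinite.

**Step 4: the series.** With $K$ infinite, $a^{g,c}$ is conditionally convergent with sum $0$. For every $p\in P$ the function $g$ evades $S_{p,c}$, so by Lemma 4(a) $\sum_na^{g,c}_{p(n)}=\sum_na^{g,c}_n$.

Hence $\mathfrak{rr}=\operatorname{non}(\text{meagre})$, and by (1) $\mathfrak{ß}\le\operatorname{non}(\text{meagre})=\mathfrak{rr}$. $\square$

## The identity $\operatorname{non}(\text{meagre})=\max\{\mathfrak b,\mathfrak{ß}\}$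

In the proof of Theorem 1, permutations entered Steps 2 to 4 only through their slaloms, and infinite sets $A$ have slaloms too. What is missing for $\mathfrak{ß}$ is a substitute for Step 1, and this is why $\mathfrak b$ appears in Theorem 2.

*Proof of Theorem 2.* **Step 1: the easy inequality.** By Lemma 2(a), $\mathfrak b\le\mathfrak{rr}$, and by Theorem 1, $\mathfrak{ß}\le\mathfrak{rr}=\operatorname{non}(\text{meagre})$. So $\max\{\mathfrak b,\mathfrak{ß}\}\le\operatorname{non}(\text{meagre})$.

**Step 2: the reverse inequality.** We run the block construction with sets in place of permutations. Suppose $\max\{\mathfrak b,\mathfrak{ß}\}<\operatorname{non}(\text{meagre})$. Let $\mathcal A\subseteq[\omega]^\omega$ witness $\mathfrak{ß}$, and let $\mathcal B$ be an unbounded family of size $\mathfrak b$ with values $\ge1$. There are at most $\mathfrak{ß}\cdot\mathfrak b=\max\{\mathfrak b,\mathfrak{ß}\}<\operatorname{non}(\text{meagre})$ slaloms $S_{A,c}$ ($A\in\mathcal A$, $c\in\mathcal B$), so by Lemma 5(a) some $g$ evades all of them. Choose $c\in\mathcal B$ with $g(k)<c(k)$ for infinitely many $k$. By Lemma 4(b), $\sum_{n\in A}a^{g,c}_n$ converges for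 every $A\in\mathcal A$, although $a^{g,c}$ is conditionally convergent. This contradicts the choice of $\mathcal A$.

**Step 3: the consequences.** We read them off from $\mathfrak{rr}=\max\{\mathfrak b,\mathfrak{ß}\}$. We have $\mathfrak{ß}=\max\{\mathfrak b,\mathfrak{ß}\}$ if and only if $\mathfrak b\le\mathfrak{ß}$. If $\mathfrak{ß}<\mathfrak{rr}$, the maximum is not $\mathfrak{ß}$, so it is $\mathfrak b$, and $\mathfrak{ß}<\mathfrak b=\mathfrak{rr}=\operatorname{non}(\text{meagre})$. $\square$

**Remark.** The inequality $\mathfrak{ß}\le\mathfrak{rr}$ cannot be improved to equality. By Brendle–Brian–Hamkins, *The subseries number* (Fund. Math.), $\mathfrak{ß}=\aleph_1$ in the Laver model, where $\mathfrak b=\aleph_2$. By Theorem 2, $\mathfrak{ß}<\mathfrak b$ is the only way in which $\mathfrak{ß}<\mathfrak{rr}$ can occur. This remark is not used in any proof here.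

## The dual identity $\mathfrak{rr}^\perp=\operatorname{cov}(\text{meagre})=\min\{\mathfrak d,\mathfrak{ß}^\perp\}$

Now exchange the roles: how many series are needed so that no single permutation, or no single set, disturbs them all?

**Definition.** $\mathfrak{rr}^\perp$ is the least size of a family of conditionally convergent series such that every permutation leaves the sum of some member unchanged. $\mathfrak{ß}^\perp$ is the least size of a family of conditionally convergent series such that for every $A\in[\omega]^\omega$ some member converges along $A$.

Such families exist. For $\mathfrak{rr}^\perp$ see Lemma 2(b). For $\mathfrak{ß}^\perp$ take all conditionally convergent series: if $A$ has infinite complement, a conditionally convergent series living on the complement is $0$ along $A$; if $A$ is cofinite, any conditionally convergent series converges along $A$.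

**Theorem 3 (ZFC).** $\mathfrak{rr}^\perp=\operatorname{cov}(\text{meagre})=\min\{\mathfrak d,\mathfrak{ß}^\perp\}$.

*Proof.* **Step 1: lower bounds from category.** We show that too few series are all disturbed at once. Given fewer than $\operatorname{cov}(\text{meagre})$ conditionally convergent series, the corresponding comeagre sets of Lemma 1(a) have a common point by Fact A, that is, one permutation that makes all the series diverge. In the same way, Lemma 1(b) gives one $A\in[\omega]^\omega$ along which all of them diverge. So $\operatorname{cov}(\text{meagre})\le\mathfrak{rr}^\perp$ and $\operatorname{cov}(\text{meagre})\le\mathfrak{ß}^\perp$.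

**Step 2: comparison with $\mathfrak d$.** This disposes of the case $\operatorname{cov}(\text{meagre})=\mathfrak d$. By Lemma 2(b), $\mathfrak{rr}^\perp\le\mathfrak d$, so with Step 1
$$\operatorname{cov}(\text{meagre})\le\mathfrak{rr}^\perp\le\mathfrak d.\tag{5}$$
If $\operatorname{cov}(\text{meagre})=\mathfrak d$, then (5) gives $\mathfrak{rr}^\perp=\operatorname{cov}(\text{meagre})$; and $\mathfrak{ß}^\perp\ge\operatorname{cov}(\text{meagre})=\mathfrak d$ gives $\min\{\mathfrak d,\mathfrak{ß}^\perp\}=\mathfrak d=\operatorname{cov}(\text{meagre})$.

**Step 3: the block series when $\operatorname{cov}(\text{meagre})<\mathfrak d$.** Here one layout $c$ serves all $g$. Take $G$ from Lemma 5(b). Since $|G|=\operatorname{cov}(\text{meagre})<\mathfrak d$, the family $G$ is not dominating, so some $c$ satisfies $c\not\le^*g$ for every $g\in G$; that is, $g(k)<c(k)$ for infinitely many $k$. Raising the values $0$ of $c$ to $1$ keeps this property, so we may assume $c:\omega\to\omega\setminus\{0\}$. Hence $a^{g,c}$ is defined and conditionally convergent for all $g\in G$. For every permutation $p$ some $g\in G$ evades $S_{p,c}$, and by Lemma 4(a) $p$ preserves $a^{g,c}$.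 For every $A\in[\omega]^\omega$ some $g\in G$ evades $S_{A,c}$, and by Lemma 4(b) $a^{g,c}$ converges along $A$. So the family $\{a^{g,c}:g\in G\}$, which has size at most $\operatorname{cov}(\text{meagre})$, shows $\mathfrak{rr}^\perp,\mathfrak{ß}^\perp\le\operatorname{cov}(\text{meagre})$. With Step 1, $\mathfrak{rr}^\perp=\mathfrak{ß}^\perp=\operatorname{cov}(\text{meagre})$, and this is also $\min\{\mathfrak d,\mathfrak{ß}^\perp\}$ because $\operatorname{cov}(\text{meagre})<\mathfrak d$. $\square$
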